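# The elliptic Calogero–Moser operator in the variables $M\mathbf x=\mathbf e$

## 1. Polynomial form of $\mathcal H_n$: the theorem

Here is just enough notation to state the theorem; Section 2 unpacks it.

Let $\wp,\zeta,\sigma$ be the Weierstrass functions with period lattice $\Lambda$ and invariants $g_2,g_3$, where $g_2^3-27g_3^2\ne0$. Let $n\ge1$ and $\beta\in\mathbb C$. Put $V=\{q\in\mathbb C^{n+1}:\sum_k q_k=0\}$, with coordinates $y_1,\dots,y_n$: $q_i=y_i$ for $i\le n$, and $q_{n+1}=y_{n+1}=-\sum_{i\le n} y_i$. The operator is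
$$\mathcal{H}_n = -\frac{n}{n+1} \sum_{i=1}^n \frac{\partial^2}{\partial y_i^2} + \frac{1}{n+1} \sum_{i \neq j}^n \frac{\partial^2}{\partial y_i \partial y_j} + \beta(\beta-1) \sum_{i \neq j}^{n+1} \wp(y_i - y_j),$$
with sums over ordered pairs. The hyperplanes $q_k-q_l=\lambda$ of $V$ ($k<l$, $\lambda\in\Lambda$) are called *mirrors*. Put $e_0=1$, $e_j=\wp^{(j-1)}$ for $j\ge1$, and
$$\Delta=\prod_{k<l}\sigma(q_k-q_l),\qquad \Phi(z)=\Phi(z;q)=\frac{\prod_{k=1}^{n+1}\sigma(z-q_k)}{\sigma(z)^{n+1}}=\sum_{a=0}^nT_a(q)\,e_a(z)\qquad(q\in V).$$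
The last equality defines entire functions $T_0,\dots,T_n$ on $V$ (Section 2). The variables $x_1,\dots,x_n$ are defined by $M\mathbf x=\mathbf e$, that is,
$$\sum_{j=1}^n\wp^{(j-1)}(y_i)\,x_j=1\quad(i=1,\dots,n),\qquad M=\big(\wp^{(j-1)}(y_i)\big)_{i,j},$$
on the open set where $\det M\neq0$. For $\Phi=\sum_{a\le n}T_ae_a$ with arbitrary $T\in\mathbb C^{n+1}$ and $\kappa(z,w)=\zeta(z)-\zeta(w)-\zeta(z-w)$, define
$$\mathcal A(z,w)=\kappa(z,w)\big[\Phi'(z)\Phi(w)-\Phi(z)\Phi'(w)\big]-\frac{\Phi'(z)\Phi'(w)}{n+1}+v(z)\Phi(w)+\Phi(z)v(w),\quad v=\frac{\Phi''}{2(n+1)}+\frac n2\wp\,\Phi. \tag{1}$$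

**Theorem 1.** (a) $\mathcal A(z,w)=\sum_{a,b=0}^nA^{ab}(T)\,e_a(z)e_b(w)$, where the $A^{ab}=A^{ba}$ are quadratic forms in $T$, independent of $\beta$.

(b) Let $\delta=-(n+1)\beta$ and let $\Psi$ be a locally defined holomorphic function of $(T_0,\dots,T_n)$, homogeneous of degree $\delta$. Then off the mirrors
$$\Delta^{-\beta}\,\mathcal H_n\,\Delta^{\beta}\,\big(\Psi(T(q))\big)=-\Big(\sum_{a,b=0}^nA^{ab}(T)\frac{\partial^2\Psi}{\partial T_a\partial T_b}\Big)(T(q)).$$

(c) On $\{\det M\ne0\}$ one has $T_0\ne0$, $x_j=-T_j/T_0$, and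
$$J=\det(\partial x_i/\partial y_j)=C\,\Delta/T_0^{\,n+1},\qquad C\neq0\text{ constant},$$
so $x_1,\dots,x_n$ are local coordinates off the mirrors. With $h=\Delta^\beta T_0^{-(n+1)\beta}$ (a constant times $J^\beta$), $\hat A^{ab}=A^{ab}|_{T=(-1,x_1,\dots,x_n)}$ and $\partial_i=\partial/\partial x_i$,
$$-h^{-1}\mathcal H_nh=\sum_{i,j}g^{ij}\partial_i\partial_j+2(1-\delta)\sum_i\big(\hat A^{0i}+\hat A^{00}x_i\big)\partial_i+\delta(\delta-1)\hat A^{00},\tag{2}$$
$$g^{ij}=\hat A^{ij}+\hat A^{0i}x_j+\hat A^{0j}x_i+\hat A^{00}x_ix_j .\tag{3}$$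
All coefficients are polynomials in $x_1,\dots,x_n$, of degrees $\le4,3,2$ respectively.

In plain words: the operator $\mathcal H_n$ has transcendental coefficients (values of $\wp$ at differences of particle positions). Can one change coordinates, and conjugate by a function, so that only polynomial coefficients remain? The talk "Polynomial Forms For Quantum" (http://kezenoi-am-2016.chesu.xyz/Talks/Sokolov.pdf) gives such a transformation for $n=2$ and conjectures (Conjecture 1) that its analog for arbitrary $n$ is the linear system $M\mathbf x=\mathbf e$. Part (c) says yes: for every $n\ge1$, every $\beta$ and every $g_2,g_3$ with $g_2^3-27g_3^2\neq0$, these variables bring $\mathcal H_n$ to a polynomial form, with gauge factor $h=J^\beta$. Two further results, Theorem 2 (structure and sharp degrees) and Theorem 3 (all admissible gauge factors for $n\ge2$), are stated and proved in Sections 9 and 10.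

## 2. Gauge transformations, the metric on $V$, and the functions $T_a$

**Definition (polynomial form).** A polynomial form of $\mathcal H_n$ is obtained by a change of variables $(y_1,\dots,y_n)\mapsto(x_1,\dots,x_n)$ and a gauge transformation $\mathcal H_n\to h^{-1}\mathcal H_nh$, with $h(y)$ nonvanishing, which together turn $\mathcal H_n$ into a linear differential operator in $x$ whose coefficients are polynomials in $x$ (they may depend on $\beta,g_2,g_3$).

A toy example shows the role of both ingredients. For $-\frac{d^2}{dy^2}+\frac{\beta(\beta-1)}{y^2}$ and $h=y^\beta$, conjugation gives $-\frac{d^2}{dy^2}-\frac{2\beta}{y}\frac d{dy}$, so the power of $y$ removes the double pole. With $x=y^2$ we have $\frac{d}{dy}=2y\frac d{dx}$ and $\frac{d^2}{dy^2}=4x\frac{d^2}{dx^2}+2\frac d{dx}$, and we get $-4x\frac{d^2}{dx^2}-(2+4\beta)\frac{d}{dx}$, which is polynomial.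

The factor $h$ may be multivalued, like $J^\beta$. But $h^{-1}\mathcal H_nh$ depends only on $d\log h$, which is single valued. If a single-valued $h$ is wanted, restrict to a simply connected open set.

**The metric.** Let $\partial_{q_k}=\partial/\partial q_k$ and $\bar\partial_k=\partial_{q_k}-\frac1{n+1}\sum_l\partial_{q_l}$. The fields $\bar\partial_k$ are tangent to $V$, so the following expressions do not depend on how functions on $V$ are extended to $\mathbb C^{n+1}$:
$$\langle\nabla\varphi,\nabla\psi\rangle=\sum_k\bar\partial_k\varphi\,\bar\partial_k\psi=\sum_k\partial_{q_k}\varphi\,\partial_{q_k}\psi-\tfrac1{n+1}\Big(\sum_k\partial_{q_k}\varphi\Big)\Big(\sum_k\partial_{q_k}\psi\Big),$$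
$$\mathrm{Lap}\,\varphi=\sum_k\bar\partial_k^2\varphi=\sum_k\partial_{q_k}^2\varphi-\tfrac1{n+1}\Big(\sum_k\partial_{q_k}\Big)^2\varphi .$$
Since $\bar\partial_ky_i=\delta_{ik}-\frac1{n+1}$, we get $\langle\nabla y_i,\nabla y_j\rangle=\delta_{ij}-\frac2{n+1}+\frac1{n+1}=\delta_{ij}-\frac1{n+1}$. So $\mathrm{Lap}=\sum_{i,j}(\delta_{ij}-\frac1{n+1})\partial_{y_i}\partial_{y_j}$, and
$$\mathcal H_n=-\mathrm{Lap}+\beta(\beta-1)\mathcal V,\qquad \mathcal V=2\sum_{k<l}\wp(q_k-q_l).\tag{4}$$
Two consequences of the Leibniz and chain rules will be used constantly: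
$$h^{-1}\,\mathrm{Lap}\,h=\mathrm{Lap}+2\langle\nabla\log h,\nabla\,\cdot\,\rangle+\big(\mathrm{Lap}\log h+\langle\nabla\log h,\nabla\log h\rangle\big),\tag{5}$$
$$\mathrm{Lap}\,P(x)=\sum_{i,j}\langle\nabla x_i,\nabla x_j\rangle\,\partial_i\partial_jP+\sum_j(\mathrm{Lap}\,x_j)\,\partial_jP .\tag{6}$$

**The functions $T_a$.** The function $\Phi(\cdot;q)$ is elliptic in $z$. Indeed $\sigma(u+\lambda)=\pm e^{\eta(\lambda)(u+\lambda/2)}\sigma(u)$, so replacing $z$ by $z+\lambda$ multiplies $\Phi$ by $e^{-\eta(\lambda)\sum q_k}=1$. Its poles lie in $\Lambda$ and have order $\le n+1$. The function $e_j$ has a pole of order $j+1$ at $0$, and no elliptic function has a single simple pole as its only pole modulo $\Lambda$. Subtracting leading terms one after the other, we see that $e_0,\dots,e_n$ is a basis of the elliptic functions with poles only in $\Lambda$ of order $\le n+1$, and $\{e_a\}_{a\ge0}$ is a basis of all elliptic functions with poles only in $\Lambda$. So the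 expansion $\Phi=\sum T_ae_a$ exists and is unique.

Since the $e_a$ are linearly independent, there are points $z_0,\dots,z_n\notin\Lambda$ with $\det(e_a(z_b))\ne0$. Solving the linear system $\Phi(z_b;q)=\sum_aT_a(q)e_a(z_b)$ shows that the $T_a$ are entire on $V$. The vector $T(q)$ is never $0$, because $\Phi(\cdot;q)\not\equiv0$. Also $\Phi(z;0)=1$, so $T_0(0)=1$.

*Example $n=1$.* Here $q=(y,-y)$ and $\Phi=\sigma(z-y)\sigma(z+y)/\sigma(z)^2=\sigma(y)^2(\wp(y)-\wp(z))$. So $T_0=\sigma(y)^2\wp(y)$, $T_1=-\sigma(y)^2$, and $-T_1/T_0=1/\wp(y)$, which is the solution of $\wp(y)x_1=1$.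

## 3. Weierstrass functions: the facts used

- $\sigma$ is odd and entire, with simple zeros exactly at $\Lambda$, $\sigma(u)=u+O(u^5)$, and $\sigma(u+\lambda)=\varepsilon(\lambda)e^{\eta(\lambda)(u+\lambda/2)}\sigma(u)$, where $\varepsilon=\pm1$ and $\eta:\Lambda\to\mathbb C$ is additive. Also $\zeta=\sigma'/\sigma$, $\zeta'=-\wp$, $\zeta(u)=u^{-1}+O(u^3)$, $\zeta(u+\lambda)=\zeta(u)+\eta(\lambda)$. The map $\eta$ is not identically $0$, since otherwise $\zeta$ would be elliptic with one simple pole.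
- A nonconstant elliptic function has as many zeros as poles modulo $\Lambda$, and the sum of zeros minus the sum of poles lies in $\Lambda$ (Abel). An elliptic function without poles is constant.
- $\wp'^2=4\wp^3-g_2\wp-g_3$ and $\wp''=6\wp^2-\frac{g_2}2$. The addition theorem for $\zeta$ reads $\zeta(z-w)=\zeta(z)-\zeta(w)+\frac12\frac{\wp'(z)+\wp'(w)}{\wp(z)-\wp(w)}$. Hence
$$\kappa(z,w)=-\frac12\,\frac{\wp'(z)+\wp'(w)}{\wp(z)-\wp(w)}=-\kappa(w,z).$$

Put $\tau(s)=\zeta(s)^2-\wp(s)=\sigma''(s)/\sigma(s)$, an even function, holomorphic at $s=0$. The whole proof runs on one identity.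

**Lemma 1.** For $a+b+c=0$ (with $a,b,c\notin\Lambda$), $(\zeta(a)+\zeta(b)+\zeta(c))^2=\wp(a)+\wp(b)+\wp(c)$. Equivalently,
$$\tau(a)+\tau(b)+\tau(c)+2\big(\zeta(a)\zeta(b)+\zeta(b)\zeta(c)+\zeta(c)\zeta(a)\big)=0.\tag{7}$$

*Proof.* This is classical (Whittaker–Watson, *Modern Analysis*, §20.41); here is a short argument. Fix $b\notin\Lambda$ and let $F(a)$ be the left side minus the right side, with $c=-a-b$. Then $F$ is elliptic in $a$, with possible poles only at $a\equiv0$ and $a\equiv-b$. As $a\to0$, $\zeta(a)+\zeta(b)-\zeta(a+b)=a^{-1}+\wp(b)a+O(a^2)$, whose square is $a^{-2}+2\wp(b)+O(a)$, while $\wp(a)+\wp(b)+\wp(a+b)=a^{-2}+2\wp(b)+O(a)$. So $F$ is holomorphic at $0$ with value $0$. By the symmetry $a\leftrightarrow c$ it is holomorphic at $-b$. So $F$ is constant, equal to $0$. Expanding the square gives (7). $\square$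

## 4. One relative coordinate by hand, and the system for two

**The case $n=1$.** Here $\mathcal H_1=-\frac12\frac{d^2}{dy^2}+2\beta(\beta-1)\wp(2y)$ and $x=1/\wp(y)$. Write $R(x)=4x-g_2x^3-g_3x^4$. Then
$$x'=-\frac{\wp'}{\wp^2},\qquad x'^2=\frac{4\wp^3-g_2\wp-g_3}{\wp^4}=R(x),\qquad x''=\tfrac12R'(x),\qquad x'''=\tfrac12R''(x)x'.$$
Take $h=J^\beta=(x')^\beta$. By (5) with $\mathrm{Lap}=\frac12\frac{d^2}{dy^2}$, the operator $-h^{-1}\mathcal H_1h$ has second-order coefficient $\frac12R$, first-order coefficient $\frac12x''+\beta x''=\frac{1+2\beta}4R'$, and zero-order term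
$$\tfrac12\Big[\beta\Big(\frac{x'''}{x'}-\Big(\frac{x''}{x'}\Big)^2\Big)+\beta^2\Big(\frac{x''}{x'}\Big)^2\Big]-2\beta(\beta-1)\wp(2y)=\tfrac\beta4R''+\beta(\beta-1)\Big[\tfrac12\Big(\frac{x''}{x'}\Big)^2-2\wp(2y)\Big].$$
Now $x''/x'=\wp''/\wp'-2\wp'/\wp$, and the duplication formula says $2\wp(2y)=-4\wp+\frac12(\wp''/\wp')^2$. The terms $(\wp''/\wp')^2$ cancel, and the last bracket is
$$4\wp-\frac{2\wp''}{\wp}+\frac{2\wp'^2}{\wp^2}=4\wp-12\wp+\frac{g_2}\wp+8\wp-\frac{2g_2}\wp-\frac{2g_3}{\wp^2}=-g_2x-2g_3x^2 .$$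
With $R''=-6g_2x-12g_3x^2$ the result is
$$-h^{-1}\mathcal H_1h=\Big(2x-\tfrac{g_2}2x^3-\tfrac{g_3}2x^4\Big)\frac{d^2}{dx^2}+(1+2\beta)\Big(1-\tfrac34g_2x^2-g_3x^3\Big)\frac d{dx}-\beta(2\beta+1)\Big(\tfrac{g_2}2x+g_3x^2\Big).\tag{8}$$
So the claim holds for $n=1$. The Jacobian formula is also visible: $\sigma(2y)=-\wp'(y)\sigma(y)^4$ gives $\Delta/T_0^2=-\wp'/\wp^2=J$.

**The system for $n=2$.** Cramer's rule for $\wp(y_i)x_1+\wp'(y_i)x_2=1$, $i=1,2$, gives
$$x_1=\frac{\wp'(y_2)-\wp'(y_1)}{\wp(y_1)\wp'(y_2)-\wp(y_2)\wp'(y_1)}=-u,\qquad x_2=\frac{\wp(y_1)-\wp(y_2)}{\wp(y_1)\wp'(y_2)-\wp(y_2)\wp'(y_1)}=v,$$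
where $u,v$ are the variables of the $n=2$ transformation in the talk. The explicit operator for $n=2$ appears at the end of Section 8.

## 5. The variables $x_j$ as ratios $-T_j/T_0$, and their Jacobian

Let $V_0=\{T_0\ne0\}\subset V$ and $\Gamma=\Lambda^{n+1}\cap V$.

**Lemma 2.** For $\mu\in\Gamma$ there is a nowhere zero function $\chi_\mu$ on $V$ with $T_a(q+\mu)=\chi_\mu(q)T_a(q)$ for all $a$. The $T_a$ are symmetric in $q_1,\dots,q_{n+1}$. Hence $V_0$ and the map $q\mapsto(-T_j/T_0)_{j}$ on $V_0$ are invariant under $\Gamma$ and $S_{n+1}$.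

*Proof.* By quasi-periodicity, $\sigma(z-q_k-\mu_k)=\varepsilon(\mu_k)e^{-\eta(\mu_k)(z-q_k-\mu_k/2)}\sigma(z-q_k)$. In the product over $k$ the exponent contains $z$ with coefficient $-\sum\eta(\mu_k)=-\eta(\sum\mu_k)=0$. So $\Phi(z;q+\mu)=\chi_\mu(q)\Phi(z;q)$ with $\chi_\mu$ independent of $z$; compare coefficients of $e_a(z)$. Symmetry is clear from the definition of $\Phi$. $\square$

**Lemma 3 (Frobenius–Stickelberger).** Let
$$N_n=\det(e_a(z_b))_{a,b=0}^n,\qquad R_n=\frac{\sigma(\sum z_b)\prod_{b<c}\sigma(z_b-z_c)}{\prod_b\sigma(z_b)^{n+1}}.$$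
Then $N_n=c_nR_n$ with a constant $c_n\ne0$.

*Proof.* Induction on $n$. For $n=0$ both are $1$. Let $n\ge1$ and fix generic $z_1,\dots,z_n$: non-lattice, pairwise incongruent, $N_{n-1}(z_1,\dots,z_n)\ne0$. As a function of $z_0$, $N_n$ is elliptic with a pole of order exactly $n+1$ at $0$, because the coefficient of $e_n(z_0)$ is $\pm N_{n-1}$. It vanishes at $z_1,\dots,z_n$, so by Abel the one remaining zero is $-\sum_{c\ge1}z_c$. The function $R_n$ is elliptic in $z_0$ (shifting $z_0$ by $\lambda$ produces the exponent $\eta(\lambda)(\sum_{c\ge1}z_c-\sum_{c\ge1}z_c)=0$, and the signs cancel) and has the same divisor; here $\sigma(\sum_{c\ge1}z_c)\neq0$ because $R_{n-1}=N_{n-1}/c_{n-1}\ne0$. So $N_n/R_n$ does not depend on $z_0$. As $z_0\to0$, the coefficients of $z_0^{-n-1}$ are $\pm n!\,N_{n-1}$ (since $\wp^{(n-1)}(z)=(-1)^{n-1}n!\,z^{-n-1}+\cdots$) and $\pm R_{n-1}$. So $N_n=\pm n!\,c_{n-1}R_n$, with a sign depending only on $n$, for generic $z$ and therefore always.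 $\square$

**Proposition 4.** On $\{\det M\ne0\}$ we have $T_0\ne0$ and $x_j=-T_j/T_0$. With $x_j:=-T_j/T_0$ on $V_0$, $J=C\Delta/T_0^{\,n+1}$ on $V_0$ with a constant $C\ne0$. So on $V_0$ the function $J$ vanishes exactly on the mirrors. Moreover $\det M\not\equiv0$.

*Proof.* **Step 1: identify $x_j$.** Let $\det M(y)\ne0$ (so all $y_i\notin\Lambda$). The generating function vanishes at each particle: $\Phi(y_i;q)=0$, that is, $T_0+\sum_jT_j\wp^{(j-1)}(y_i)=0$ for $i\le n$. If $T_0=0$, then $(T_1,\dots,T_n)\neq0$ would lie in $\ker M$, a contradiction. So $T_0\ne0$, and dividing by $-T_0$ shows that $x_j=-T_j/T_0$ solves $M\mathbf x=\mathbf e$. Finally $\det M\not\equiv0$ because $e_1,\dots,e_n$ are linearly independent.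

**Step 2: compute $\det M$, which will be the denominator of $J$.** In Lemma 3 put $z_0=z$ and $z_b=y_b$. Then $\sum z_b=z-q_{n+1}$, and the factors containing $z$ assemble into $\Phi$:
$$N_n=c_n\,\Phi(z;q)\prod_{b<c\le n}\sigma(y_b-y_c)\Big/\prod_{b\le n}\sigma(y_b)^{n+1}.$$
Expanding $N_n$ along $z_0=z$, the coefficient of $e_0(z)$ is $\det M$ up to sign. Hence
$$\det M=\pm c_n\,T_0\prod_{b<c\le n}\sigma(y_b-y_c)\Big/\prod_{b\le n}\sigma(y_b)^{n+1}.\tag{9}$$

**Step 3: differentiate the defining equations implicitly.** Let $f(z)=\sum_jx_je_j(z)-1=-\Phi(z)/T_0$. Differentiating $f(y_i;x(y))=0$ with respect to $y_l$ gives $f'(y_i)\delta_{il}+\sum_je_j(y_i)\,\partial x_j/\partial y_l=0$, that is, $M\cdot(\partial x/\partial y)=-\mathrm{diag}(f'(y_i))$. Since $\sigma'(0)=1$,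
$$f'(y_i)=-T_0^{-1}\prod_{k\ne i}\sigma(y_i-q_k)\big/\sigma(y_i)^{n+1}.$$
Taking determinants and using (9),
$$J=\pm\frac{T_0^{-n}\prod_{b<c\le n}\sigma(y_b-y_c)^2\prod_{i\le n}\sigma(y_i-q_{n+1})\big/\prod_i\sigma(y_i)^{n+1}}{\det M}=C\,\frac{\Delta}{T_0^{\,n+1}} .$$
The set where this was derived is open and dense in $V_0$, and both sides are holomorphic on $V_0$, so the formula holds on $V_0$. $\square$

## 6. The gauge $\Delta^\beta$ and the obstruction $W$

The potential has double poles along the mirrors, and the toy example of Section 2 suggests conjugating by a power of a function with simple zeros there. The obvious candidate is $\Delta^\beta$. Put $W=\sum_{k<l}\tau(q_k-q_l)$.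

**Lemma 5.** $\mathrm{Lap}\log\Delta=-\mathcal V$ and $\langle\nabla\log\Delta,\nabla\log\Delta\rangle=\mathcal V+(n+1)W$. Hence
$$\Delta^{-\beta}\mathcal H_n\Delta^\beta=-\big[\mathrm{Lap}+2\beta\langle\nabla\log\Delta,\nabla\,\cdot\,\rangle+(n+1)\beta^2W\big].\tag{10}$$

*Proof.* We have $\partial_{q_k}\log\Delta=\sum_{l\ne k}\zeta(q_k-q_l)$, and these sum to $0$ over $k$ because $\zeta$ is odd. So $\mathrm{Lap}\log\Delta=-\sum_{k\neq l}\wp(q_k-q_l)=-\mathcal V$ and $\langle\nabla\log\Delta,\nabla\log\Delta\rangle=\sum_k\big(\sum_{l\ne k}\zeta(q_k-q_l)\big)^2$. The squares contribute $2\sum_{k<l}\zeta(q_k-q_l)^2=2W+\mathcal V$. The cross terms are grouped by triples $\{k,l,m\}$: with $a=q_k-q_l$, $b=q_l-q_m$, $c=q_m-q_k$, the vertex $k$ contributes $2\zeta(a)\zeta(-c)=-2\zeta(a)\zeta(c)$, and similarly for the others. In total the triple gives $-2(\zeta(a)\zeta(b)+\zeta(b)\zeta(c)+\zeta(c)\zeta(a))=\tau(a)+\tau(b)+\tau(c)$ by (7). Each pair lies in $n-1$ triples,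 so the total is $\mathcal V+2W+(n-1)W$. Now (5) with $h=\Delta^\beta$ has zero-order term $-\beta\mathcal V+\beta^2(\mathcal V+(n+1)W)=\beta(\beta-1)\mathcal V+(n+1)\beta^2W$, and the first summand cancels against the potential in (4). $\square$

The poles of the potential are gone. But for $\beta\ne0$ this gauge does **not** give polynomial coefficients, and the culprit is $W$. If it did, applying (10) to the constant $1$ would make $W$ a polynomial in $x$, hence invariant under $q\mapsto q+\mu$, $\mu\in\Gamma$, by Lemma 2. Choose $\lambda\in\Lambda$ with $\eta(\lambda)\ne0$, and let $\mu$ have $\mu_1=\lambda$, $\mu_2=-\lambda$ and other entries $0$. Near a point of $V_0$ that lies on the mirror $s=q_1-q_2=0$ and on no other mirror (such points exist near $0$, as $T_0(0)=1$), $W$ is holomorphic. In $W(q+\mu)$ the pair $(1,2)$ contributes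
$$\tau(s+2\lambda)=(\zeta(s)+2\eta(\lambda))^2-\wp(s)=\tau(s)+4\eta(\lambda)\zeta(s)+4\eta(\lambda)^2,$$
which has the pole $4\eta(\lambda)/s$, and the other pairs contribute holomorphic terms. So $W$ is not $\Gamma$-invariant.

The same computation shows what to do. The operator (10) is not $\Gamma$-invariant because $\Delta$ is not, so it should act on functions that fail to be invariant in the compensating way. Since $x$ is $\Gamma$-invariant, so is $J=C\Delta/T_0^{\,n+1}$; in other words $\Delta$ transforms like $T_0^{\,n+1}$. By Lemma 2, $\Delta^\beta\Psi(T)$ is therefore $\Gamma$-invariant up to constants when $\Psi$ is homogeneous of degree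
$$\delta=-(n+1)\beta .$$
So keep the gauge $\Delta^\beta$ but replace functions of $x$ by homogeneous functions of $(T_0,\dots,T_n)$ of this degree. To carry this out we need $\mathrm{Lap}\,T_a$ and $\langle\nabla T_a,\nabla T_b\rangle$. The individual $T_a$ have no convenient formula, but their generating function $\Phi$ is a product. So we compute $\mathrm{Lap}\,\Phi(z)$ and $\langle\nabla\Phi(z),\nabla\Phi(w)\rangle$ for all $z,w$ at once.

## 7. The Laplacian and gradient products of the generating function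

Notation, with primes denoting $\partial_z$:
$$\zeta_k(z)=\zeta(z-q_k),\quad S=\sum_k\zeta_k,\quad U=\sum_k\tau(z-q_k),\quad \tilde\Phi=\prod_k\sigma(z-q_k)=\sigma(z)^{n+1}\Phi,$$
$$L=\Phi'/\Phi,\qquad D(z)=\langle\nabla\log\Delta,\nabla\Phi(z)\rangle .$$
Thus $S=\tilde\Phi'/\tilde\Phi=L+(n+1)\zeta(z)$ and $\tilde\Phi''/\tilde\Phi=S'+S^2=S^2-\sum_k\wp(z-q_k)$. We divide freely by $\Phi$; the final identities then extend to all $z,w$ by continuation.

**Lemma 6.**
$$D/\Phi=\tfrac12\big((n+1)U+W-\tilde\Phi''/\tilde\Phi\big),\tag{11}$$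
$$\mathrm{Lap}\,\Phi=\tfrac{2}{n+1}D-\tfrac{W}{n+1}\Phi.\tag{12}$$

*Proof.* **Step 1: express $\mathrm{Lap}\,\Phi$ through $U$.** Only the $k$-th factor of $\Phi$ depends on $q_k$, so $\sum_k\partial_{q_k}^2\Phi/\Phi=\sum_k\sigma''(z-q_k)/\sigma(z-q_k)=U$. The factor $\sigma(z)^{n+1}$ is free of $q$, and $\sum_k\partial_{q_k}\tilde\Phi=-\tilde\Phi'$, hence $(\sum_k\partial_{q_k})^2\tilde\Phi=\tilde\Phi''$. So
$$\mathrm{Lap}\,\Phi/\Phi=U-\tfrac1{n+1}\tilde\Phi''/\tilde\Phi.$$

**Step 2: prove (11), to compare $D$ with the same quantities.** Since $\sum_k\partial_{q_k}\log\Delta=0$ and $\partial_{q_k}\log\Phi=-\zeta_k$, antisymmetry of $\zeta(q_k-q_l)$ gives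
$$D/\Phi=-\sum_{k\ne l}\zeta(q_k-q_l)\zeta_k=-\tfrac12\sum_{k\ne l}\zeta(q_k-q_l)(\zeta_k-\zeta_l).$$
Identity (7) with $a=z-q_k$, $b=q_l-z$, $c=q_k-q_l$ gives
$$\zeta(q_k-q_l)(\zeta_k-\zeta_l)=\zeta_k\zeta_l-\tfrac12\big(\tau(z-q_k)+\tau(z-q_l)+\tau(q_k-q_l)\big).$$
Sum over ordered pairs. The right sides add up to $S^2-\sum_k\zeta_k^2-nU-W$. Since $\zeta_k^2=\tau(z-q_k)+\wp(z-q_k)$, this is $S^2-\sum_k\wp(z-q_k)-(n+1)U-W=\tilde\Phi''/\tilde\Phi-(n+1)U-W$. This is (11).

**Step 3: eliminate $U$.** By (11), $\frac2{n+1}D/\Phi=U+\frac W{n+1}-\frac1{n+1}\tilde\Phi''/\tilde\Phi$. By Step 1 this equals $\mathrm{Lap}\,\Phi/\Phi+\frac W{n+1}$, which is (12). $\square$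

**Lemma 7.** With $\mathcal A$ from (1) for $T=T(q)$,
$$\langle\nabla\Phi(z),\nabla\Phi(w)\rangle=\mathcal A(z,w)+\tfrac1{n+1}\big[D(z)\Phi(w)+\Phi(z)D(w)\big]-\tfrac{W}{n+1}\Phi(z)\Phi(w).\tag{13}$$

*Proof.* **Step 1: separate $z$ from $w$ as far as (7) allows.** Let
$$K=\langle\nabla\log\Phi(z),\nabla\log\Phi(w)\rangle=\sum_k\zeta_k(z)\zeta_k(w)-\tfrac1{n+1}S(z)S(w).$$
Identity (7) with $a=z-q_k$, $b=q_k-w$, $c=w-z$ gives
$$\zeta_k(z)\zeta_k(w)=\tfrac12\big[\tau(z-q_k)+\tau(w-q_k)+\tau(z-w)\big]-\zeta(z-w)\big(\zeta_k(z)-\zeta_k(w)\big).$$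
Summing over the $n+1$ values of $k$,
$$K=\tfrac12U(z)+\tfrac12U(w)+\tfrac{n+1}2\tau(z-w)-\zeta(z-w)\big(S(z)-S(w)\big)-\tfrac1{n+1}S(z)S(w).$$

**Step 2: pass from $S$ to the elliptic function $L$.** Insert $S=L+(n+1)\zeta$. The terms free of $L$ and $U$ are
$$(n+1)\big[\tfrac12\tau(z-w)-\zeta(z-w)(\zeta(z)-\zeta(w))-\zeta(z)\zeta(w)\big]=-\tfrac{n+1}2\big(\tau(z)+\tau(w)\big),$$
by (7) with $(a,b,c)=(z,-w,w-z)$. The terms linear in $L$ are
$$-\zeta(z-w)(L(z)-L(w))-L(z)\zeta(w)-\zeta(z)L(w)=\kappa(z,w)(L(z)-L(w))-L(z)\zeta(z)-L(w)\zeta(w),$$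
as one checks by expanding $(\zeta(z)-\zeta(w))(L(z)-L(w))$. The quadratic term is $-\frac1{n+1}L(z)L(w)$. So
$$K=\kappa(z,w)(L(z)-L(w))-\tfrac1{n+1}L(z)L(w)+u(z)+u(w),\qquad u=\tfrac12U-\tfrac{n+1}2\tau-L\zeta.$$

**Step 3: identify $u$.** By (11), $\frac12U=\frac{D}{(n+1)\Phi}-\frac{W}{2(n+1)}+\frac{1}{2(n+1)}\frac{\tilde\Phi''}{\tilde\Phi}$. Moreover, since $L'+L^2=\Phi''/\Phi$,
$$\tilde\Phi''/\tilde\Phi=S'+S^2=\Phi''/\Phi+2(n+1)\zeta L+(n+1)^2\zeta^2-(n+1)\wp .$$
Substitute, with $\tau=\zeta^2-\wp$. The terms $\zeta L$ cancel, the terms $\zeta^2$ cancel, and $\wp$ appears with coefficient $-\frac12+\frac{n+1}2=\frac n2$: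
$$u=\frac{D}{(n+1)\Phi}-\frac{W}{2(n+1)}+\frac{\Phi''}{2(n+1)\Phi}+\frac n2\wp .$$
Multiplying $K$ by $\Phi(z)\Phi(w)$ gives (13). $\square$

## 8. Proof of Theorem 1, with the operators for $n=1$ and $n=2$

**Part (a): $\mathcal A$ lies in the span of the $e_a(z)e_b(w)$, $a,b\le n$.** This is not visible from (1): near $z=0$ the single terms have poles of order $n+3$ (the coefficients for $\Phi\sim z^{-n-1}$ add up to $-(n+1)+\frac{n+2}2+\frac n2=0$, a first sign of cancellation). We obtain it from (13).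

**Step 1: the case $T=T(q)$, $q$ off the mirrors.** Since $e_a(z)$ does not depend on $q$, $D(z)=\sum_aD_ae_a(z)$ with $D_a=\langle\nabla\log\Delta,\nabla T_a\rangle$, and the left side of (13) is $\sum\langle\nabla T_a,\nabla T_b\rangle e_a(z)e_b(w)$. All terms of (13) other than $\mathcal A$ are combinations of $e_a(z)e_b(w)$ with $0\le a,b\le n$, hence so is $\mathcal A$.

**Step 2: the coefficients are quadratic forms.** Choose non-lattice points $z_0,\dots,z_n$ and $w_0,\dots,w_n$ with $z_b\not\equiv w_c$ mod $\Lambda$ and $\det(e_a(z_b))\ne0\ne\det(e_a(w_c))$. Inverting these two matrices defines $A^{ab}$ as fixed linear combinations of the values $\mathcal A(z_b,w_c)$. The poles of $\kappa$ lie at $z\in\Lambda$, $w\in\Lambda$, $z-w\in\Lambda$, so these values are finite. By (1) they are quadratic forms in $T$, not involving $\beta$. By Step 1, $\mathcal A=\sum A^{ab}(T)e_a(z)e_b(w)$ holds when $T=T(q)$.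

**Step 3: extend to all $T$.** Both sides are quadratic in $T$, so the identity holds for all $sT(q)$, $s\in\mathbb C^*$. On $V_0$ off the mirrors, $sT=sT_0\,(1,-x)$. Since $J\ne0$ there, the map $(s,y)\mapsto sT$ has open image in $\mathbb C^{n+1}$. For fixed $z,w$, two quadratic polynomials in $T$ that agree on a nonempty open set are equal. Symmetry $A^{ab}=A^{ba}$ follows from $\mathcal A(z,w)=\mathcal A(w,z)$, which holds because $\kappa$ and the bracket are both antisymmetric. $\square$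

**Part (b): the cancellation of $W$ and $D_a$.** Compare coefficients of $e_a(z)$ in (12) and of $e_a(z)e_b(w)$ in (13):
$$\mathrm{Lap}\,T_a=\tfrac2{n+1}D_a-\tfrac W{n+1}T_a,\qquad \langle\nabla T_a,\nabla T_b\rangle=A^{ab}(T)+\tfrac1{n+1}(D_aT_b+T_aD_b)-\tfrac W{n+1}T_aT_b .\tag{14}$$
Every unwanted term carries a factor $T$ or sits in first order, so Euler's relations apply. Write $\Psi_a=\partial\Psi/\partial T_a$ and $\Psi_{ab}=\partial^2\Psi/\partial T_a\partial T_b$. Homogeneity of degree $\delta$ gives $\sum_aT_a\Psi_a=\delta\Psi$, $\sum_bT_b\Psi_{ab}=(\delta-1)\Psi_a$ and $\sum_{a,b} T_aT_b\Psi_{ab}=\delta(\delta-1)\Psi$. By the chain rule,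
$$\mathrm{Lap}\,\Psi(T)=\sum\langle\nabla T_a,\nabla T_b\rangle\Psi_{ab}+\sum(\mathrm{Lap}\,T_a)\Psi_a$$
$$=\sum A^{ab}\Psi_{ab}+\tfrac{2(\delta-1)}{n+1}\sum D_a\Psi_a-\tfrac{W\delta(\delta-1)}{n+1}\Psi+\tfrac2{n+1}\sum D_a\Psi_a-\tfrac{W\delta}{n+1}\Psi$$
$$=\sum A^{ab}\Psi_{ab}+\tfrac{2\delta}{n+1}\sum D_a\Psi_a-\tfrac{\delta^2}{n+1}W\Psi .$$
The other two terms of (10) are $2\beta\langle\nabla\log\Delta,\nabla\Psi(T)\rangle=2\beta\sum D_a\Psi_a$ and $(n+1)\beta^2W\Psi$. With $\beta=-\delta/(n+1)$ they equal $-\frac{2\delta}{n+1}\sum D_a\Psi_a$ and $\frac{\delta^2}{n+1}W\Psi$. Both nuisances cancel at once, and (10) leaves $-\sum A^{ab}\Psi_{ab}$. $\square$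

**Part (c): return to the affine variables $x$.** The statements on $T_0$, $x_j$ and $J$ are Proposition 4. Let $P$ be a local holomorphic function of $x$ and put $\Psi=T_0^\delta P(-T_1/T_0,\dots,-T_n/T_0)$, homogeneous of degree $\delta$. Then $hP=\Delta^\beta\Psi$. Let $\varepsilon=\sum x_j\partial_j$, $P_i=\partial_iP$, $P_{ij}=\partial_i\partial_jP$, $i,j\ge1$. From $\partial x_j/\partial T_j=-1/T_0$ and $\partial x_j/\partial T_0=T_j/T_0^2=-x_j/T_0$ we get $\Psi_i=-T_0^{\delta-1}P_i$ and $\Psi_0=T_0^{\delta-1}(\delta-\varepsilon)P$. Differentiating again,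
$$\Psi_{ij}=T_0^{\delta-2}P_{ij},\qquad \Psi_{0i}=-T_0^{\delta-2}(\delta-1-\varepsilon)P_i,\qquad \Psi_{00}=T_0^{\delta-2}(\delta-1-\varepsilon)(\delta-\varepsilon)P.$$
Since $T=-T_0(-1,x)$, we have $A^{ab}(T)=T_0^2\hat A^{ab}$. By (b), dividing by $\Delta^{-\beta}h=T_0^\delta$,
$$-h^{-1}\mathcal H_n(hP)=\sum_{i,j}\hat A^{ij}P_{ij}-2\sum_i\hat A^{0i}(\delta-1-\varepsilon)P_i+\hat A^{00}(\delta-1-\varepsilon)(\delta-\varepsilon)P .$$
Here $\varepsilon P_i=\sum_jx_jP_{ij}$, and from $\varepsilon^2=\varepsilon+\sum x_ix_j\partial_i\partial_j$,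
$$(\delta-1-\varepsilon)(\delta-\varepsilon)=\delta(\delta-1)-2(\delta-1)\varepsilon+\sum_{i,j} x_ix_j\partial_i\partial_j .$$
Collecting terms gives (2) and (3). The $\hat A^{ab}$ are polynomials of degree $\le2$ in $x$, so the coefficients are polynomials of degrees $\le4,3,2$. This proves Theorem 1, and with it the claim for all $n,\beta,g_2,g_3$. $\blacksquare$

**The case $n=1$ again.** Write $a=\wp(z)$, $b=\wp(w)$, $a'=\wp'(z)$, $b'=\wp'(w)$ and use $\kappa=-\frac{a'+b'}{2(a-b)}$. For $\Phi=T_0+T_1\wp$ the $\kappa$-term of (1) is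
$$-\tfrac12T_0T_1\big(4(a^2+ab+b^2)-g_2\big)+T_1^2\big[\tfrac12a'b'-\tfrac12\big(4ab(a+b)+g_3\big)\big].$$
The second term of (1) is $-\frac12T_1^2a'b'$, and $v=\frac12T_0a+T_1(2a^2-\frac{g_2}8)$. Adding up, everything outside the span of $1,a,b,ab$ cancels, and
$$A^{11}=-T_0T_1,\qquad A^{01}=\tfrac12T_0^2-\tfrac{g_2}8T_1^2,\qquad A^{00}=\tfrac{g_2}4T_0T_1-\tfrac{g_3}2T_1^2 .$$
At $T=(-1,x)$: $\hat A^{11}=x$, $\hat A^{01}=\frac12-\frac{g_2}8x^2$, $\hat A^{00}=-\frac{g_2}4x-\frac{g_3}2x^2$, and (2)–(3) reproduce (8).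

**The case $n=2$.** For $\Phi=T_0+T_1\wp+T_2\wp'$ we have $v=T_0a+T_1(2a^2-\frac{g_2}{12})+3T_2aa'$. Sorting (1) by monomials in $T$:

- $T_0^2$: only the $v$-terms contribute, $a+b$.
- $T_0T_1$: $-\frac12\big(4(a^2+ab+b^2)-g_2\big)+2(a^2+ab+b^2)-\frac{g_2}6=\frac{g_2}3$.
- $T_0T_2$: $-3(a+b)(a'+b')+ab'+a'b+3aa'+3bb'=-2(ab'+a'b)$.
- $T_1^2$: $\frac12a'b'-2ab(a+b)-\frac{g_3}2-\frac13a'b'+2ab(a+b)-\frac{g_2}{12}(a+b)=\frac16a'b'-\frac{g_3}2-\frac{g_2}{12}(a+b)$.
- $T_1T_2$: since $a''b-ab''=(a-b)(6ab+\frac{g_2}2)$, the sum is $-\frac12(a'+b')(6ab+\frac{g_2}2)-\frac13(a'b''+a''b')+2a^2b'+2b^2a'-\frac{g_2}{12}(a'+b')+3ab(a'+b')=-\frac{g_2}6(a'+b')$, with $a''=6a^2-\frac{g_2}2$ and $b''=6b^2-\frac{g_2}2$.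
- $T_2^2$: the $\kappa$-term is (17) of Section 9. Adding $-\frac13a''b''$ and $3(a+b)a'b'$ gives $2g_2ab+3g_3(a+b)+\frac{g_2^2}6$.

Hence
$$A^{00}=\tfrac{g_2}3T_0T_1-\tfrac{g_3}2T_1^2+\tfrac{g_2^2}6T_2^2,\quad A^{01}=T_0^2-\tfrac{g_2}{12}T_1^2+3g_3T_2^2,\quad A^{02}=-\tfrac{g_2}6T_1T_2,$$
$$A^{11}=2g_2T_2^2,\qquad A^{12}=-2T_0T_2,\qquad A^{22}=\tfrac16T_1^2 .$$
Substituting $T=(-1,x_1,x_2)$ into (3), the second-order coefficients are
$$g^{11}=2x_1+2g_2x_2^2-\tfrac{g_2}2x_1^3+6g_3x_1x_2^2-\tfrac{g_3}2x_1^4+\tfrac{g_2^2}6x_1^2x_2^2,$$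
$$g^{12}=3x_2-\tfrac{7g_2}{12}x_1^2x_2+3g_3x_2^3-\tfrac{g_3}2x_1^3x_2+\tfrac{g_2^2}6x_1x_2^3,$$
$$g^{22}=\tfrac16x_1^2-\tfrac{2g_2}3x_1x_2^2-\tfrac{g_3}2x_1^2x_2^2+\tfrac{g_2^2}6x_2^4 .$$

## 9. Divergence form, $\mathfrak{gl}_{n+1}$-structure and sharp degrees

Recall that $U(\mathfrak{gl}_{n+1})$ is the associative algebra generated by symbols $E_{ab}$, $0\le a,b\le n$, with relations $[E_{ab},E_{cd}]=\delta_{bc}E_{ad}-\delta_{ad}E_{cb}$ (Kronecker deltas). The operators $T_a\partial_{T_b}$ satisfy these relations and preserve the degree of homogeneity.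

**Theorem 2.** (a) In terms of $g$ alone,
$$-h^{-1}\mathcal H_nh=g^{ij}\partial_i\partial_j+\tfrac{2(1-\delta)}{n+3}(\partial_ig^{ij})\partial_j+\tfrac{\delta(\delta-1)}{(n+2)(n+3)}(\partial_i\partial_jg^{ij})\qquad(\text{summation over }i,j).$$
(b) $\mathcal H_n$ is represented by an element of $U(\mathfrak{gl}_{n+1})$ of degree $\le 2$, independent of $\beta$, acting through $E_{ab}=T_a\partial_{T_b}$ on homogeneous functions of degree $\delta=-(n+1)\beta$. If $\beta=-d/(n+1)$ with $d\in\mathbb Z_{\ge0}$, then $h^{-1}\mathcal H_nh$ preserves the space of polynomials in $x$ of degree $\le d$. For $d=1$ it annihilates this space.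

(c) The degree bounds are sharp. For $n\ge2$ (any $g_2,g_3$ with $g_2^3\ne27g_3^2$) every $g^{ij}$ has degree exactly $4$; every first-order coefficient has degree exactly $3$ if $\delta\ne1$; the zero-order coefficient has degree exactly $2$ if $\delta\neq0,1$. For $n=1$ the same holds if and only if $g_3\ne0$.

*Proof of (a).* **Step 1: read off two geometric quantities by comparing all $\beta$.** By (5) and (6), $g^{ij}=\langle\nabla x_i,\nabla x_j\rangle$. Put $a^j=\langle\nabla\log J,\nabla x_j\rangle=\sum_ig^{ij}\partial_i\log J$ and $X_j=\hat A^{0j}+\hat A^{00}x_j$. In the gauge $J^\beta$ the first-order coefficient is $\mathrm{Lap}\,x_j+2\beta a^j$. By (2) it is $2(1+(n+1)\beta)X_j$ for every $\beta$. Hence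
$$\mathrm{Lap}\,x_j=2X_j,\qquad a^j=(n+1)X_j.\tag{15}$$

**Step 2: use that $\mathrm{Lap}$ is a divergence.** The operator $\mathrm{Lap}$ has constant coefficients in $y$, and $dy$ becomes $J^{-1}dx$, so $\mathrm{Lap}=J\sum_{i,j}\partial_i\,J^{-1}g^{ij}\partial_j$. Applied to $x_j$ this gives $\mathrm{Lap}\,x_j=\sum_i\partial_ig^{ij}-a^j$. With (15),
$$\sum_i\partial_ig^{ij}=(n+3)X_j.\tag{16}$$

**Step 3: recover $\hat A^{00}$ from the case $\beta=1$.** There the potential vanishes, and the zero-order term is $J^{-1}\mathrm{Lap}\,J=\sum_i\partial_i\big(J^{-1}\sum_jg^{ij}\partial_jJ\big)=\sum_i\partial_ia^i=(n+1)\sum_i\partial_iX_i$. By (2) with $\delta=-(n+1)$ it equals $(n+1)(n+2)\hat A^{00}$. Hence $\hat A^{00}=\frac1{n+2}\sum_i\partial_iX_i=\frac1{(n+2)(n+3)}\sum_{i,j}\partial_i\partial_jg^{ij}$. Insert this and (16) into (2). $\square$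

The $n=2$ formulas of Section 8 can be tested against (16). There $\partial_1g^{11}+\partial_2g^{12}=5-\frac{25}{12}g_2x_1^2+15g_3x_2^2-\frac52g_3x_1^3+\frac56g_2^2x_1x_2^2$, which is $5(\hat A^{01}+\hat A^{00}x_1)$.

*Proof of (b).* The operator of Theorem 1(b) is a combination of the $T_cT_d\partial_{T_a}\partial_{T_b}$, and $T_c\partial_{T_a}T_d\partial_{T_b}=T_c\delta_{ad}\partial_{T_b}+T_cT_d\partial_{T_a}\partial_{T_b}$, that is,
$$T_cT_d\,\partial_{T_a}\partial_{T_b}=E_{ca}E_{db}-\delta_{ad}E_{cb} .$$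
So $-\sum A^{ab}(T)\partial_{T_a}\partial_{T_b}$ has degree $\le2$ in the $E$'s, with coefficients independent of $\beta$. Through $\Psi=T_0^\delta P$ (and $T_i=-x_iT_0$) the generators become
$$E_{ij}=x_i\partial_j,\quad E_{0j}=-\partial_j,\quad E_{i0}=x_i(\varepsilon-\delta),\quad E_{00}=\delta-\varepsilon\qquad(i,j\ge1).$$
If $\delta=d\in\mathbb Z_{\ge0}$, polynomials $P$ of degree $\le d$ correspond exactly to homogeneous polynomials $\Psi$ of degree $d$ in $T$. The operator $\sum A^{ab}(T)\partial_{T_a}\partial_{T_b}$ lowers the degree by $2$ and multiplies by quadratic forms, so it preserves them. For $d=1$ second derivatives vanish and it annihilates them. $\square$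

*Example.* For $n=1$ and $\beta=-1$, so $d=2$, the operator (8) sends $1\mapsto-\frac{g_2}2x-g_3x^2$, $x\mapsto-1+\frac{g_2}4x^2$, $x^2\mapsto2x$. For $\beta=-\frac12$, so $d=1$, (8) is purely of second order and kills $1$ and $x$.

*Proof of (c).* **Step 1: reduce to one quadratic form.** Let $Q(x)=A^{00}(0,x_1,\dots,x_n)$, the degree-$2$ part of $\hat A^{00}$. By (2)–(3) the parts of top possible degree of the coefficients are $Q\,x_ix_j$ (degree $4$), $2(1-\delta)Q\,x_i$ (degree $3$) and $\delta(\delta-1)Q$ (degree $2$). So it suffices to show that $Q\neq0$ for $n\ge2$, and that $Q=-\frac{g_3}2x_1^2$ for $n=1$.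

**Step 2: extract coefficients.** Let $c$ denote the coefficient of $e_0$ in the basis $\{e_a\}_{a\ge0}$. Then $c(\wp^{(j)})=0$ for $j\ge0$; $c(\wp^2)=\frac{g_2}{12}$ as $\wp^2=\frac16\wp''+\frac{g_2}{12}$; and $c(\wp\wp')=0$ as $\wp\wp'=\frac1{12}\wp'''$. Applying $c$ in $z$ and in $w$ gives $A^{00}=c_zc_w\mathcal A$. Write $a,b,a',b'$ as in Section 8.

**Step 3: the coefficient of $T_1^2$.** Take $\Phi=\wp$. The terms with $\Phi'\Phi'$ and $v$ contribute $0$, since $c(\wp')=c(\wp)=0$. The $\kappa$-term is $-\frac{(a'+b')(a'b-ab')}{2(a-b)}$. Here $a'^2b-ab'^2=(a-b)\big(4ab(a+b)+g_3\big)$ and the mixed terms give $-(a-b)a'b'$, so it equals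
$$-\tfrac12\big(4ab(a+b)+g_3\big)+\tfrac12a'b',$$
and $c_zc_w$ of this is $-\frac{g_3}2$. For $n=1$ this already gives $Q=-\frac{g_3}2x_1^2$.

**Step 4: the coefficient of $T_2^2$, for $n\ge2$.** Take $\Phi=\wp'$. Again only the $\kappa$-term contributes, since $c(\wp')=c(\wp'')=0$. We have
$$(a'+b')(a''b'-a'b'')=6(a^2-b^2)a'b'+\big(6a^2-\tfrac{g_2}2\big)b'^2-\big(6b^2-\tfrac{g_2}2\big)a'^2 .$$
Inserting $a'^2=4a^3-g_2a-g_3$ and the same for $b$, and dividing by $-2(a-b)$, the $\kappa$-term is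
$$-\tfrac12\Big[6(a+b)a'b'-24a^2b^2-6g_2ab-6g_3(a+b)+2g_2(a^2+ab+b^2)-\tfrac{g_2^2}2\Big].\tag{17}$$
Applying $c_zc_w$ gives $-\frac12\big[-24\cdot\frac{g_2^2}{144}+2g_2\cdot\frac{2g_2}{12}-\frac{g_2^2}2\big]=-\frac12\big[-\frac{g_2^2}6+\frac{g_2^2}3-\frac{g_2^2}2\big]=\frac{g_2^2}6$.

Since $g_2^3\ne27g_3^2$, $(g_2,g_3)\ne(0,0)$, so at least one of the coefficients $-\frac{g_3}2$, $\frac{g_2^2}6$ is nonzero and $Q\ne0$ for $n\ge2$. $\square$

## 10. All gauge factors that give polynomial coefficients, for $n\ge2$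

**Theorem 3.** Let $n\ge2$, and let $\tilde h$ be a nonvanishing holomorphic function on a connected, simply connected open subset of $\{T_0\ne0\}$ minus the mirrors. Then $\tilde h^{-1}\mathcal H_n\tilde h$ has polynomial coefficients in $x$ if and only if $\tilde h=c\,J^\beta e^{p(x)}$ or $\tilde h=c\,J^{1-\beta}e^{p(x)}$ with $c\in\mathbb C^*$ and $p$ a polynomial.

*Why $n\ge2$.* For $n=1$ and $\beta\ne\frac12$ put $k=\frac{1-2\beta}2$ and $\tilde h=J^\beta x^k$. Let $g$ and $b$ be the second- and first-order coefficients in (8). Conjugating (8) by $x^k$ adds $2kg/x$ to the first-order coefficient, which stays polynomial, and $k(k-1)g/x^2+kb/x$ to the zero-order one. The only negative power there is $x^{-1}$, with coefficient $2k(k-1)+(1+2\beta)k=k(2k-1+2\beta)=0$. So this gauge works. It is not of the form $cJ^\beta e^p$, as $k/x$ is not a polynomial. It is not $cJ^{1-\beta}e^p=cJ^\beta J^{2k}e^p$ either: since $J^2=x(4-g_2x^2-g_3x^3)$, logarithmic derivatives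 would give $0=k\big(\log(4-g_2x^2-g_3x^3)\big)'+p'$, impossible because that polynomial is nonconstant. The mirrors for $n=1$ fall into several classes under $S_2\ltimes\Gamma$, and exponents can be chosen class by class. Step 1 below shows that this freedom is absent for $n\ge2$.

*Proof of "if".* Conjugating the operator (2) by $e^{p}$ with $p$ a polynomial keeps all coefficients polynomial. $\mathcal H_n$ is unchanged under $\beta\to1-\beta$, so $J^{1-\beta}e^p$ also works.

*Proof of "only if".* Let $B$ be the given open set and $G=S_{n+1}\ltimes\Gamma$, acting on $V$.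

**Step 1: the symmetry of the map $x:V_0\to\mathbb C^n$ and of the mirrors.** By Lemma 2, $V_0$ and $x=(-T_j/T_0)$ are $G$-invariant.

The map $x$ is surjective. Given $x\in\mathbb C^n$, the function $f=\sum x_je_j-1$ is not $0$ and has a pole of some order $m\le n+1$ at $0$. Its $m$ zeros outside $\Lambda$, together with $n+1-m$ copies of $0$, form $n+1$ points with sum in $\Lambda$ by Abel. Choose representatives $q_1,\dots,q_{n+1}$ with $\sum q_k=0$. Then $f$ and $\Phi(\cdot;q)$ have the same divisor, so $f=c\,\Phi(\cdot;q)$. The coefficient of $e_0$ gives $cT_0(q)=-1$, so $q\in V_0$ and $x_j=cT_j(q)=-T_j(q)/T_0(q)$. (If $x(q)=x(q')$, then $\Phi(\cdot;q)$ and $\Phi(\cdot;q')$ are proportional, and comparing divisors gives $q'\in Gq$. So the fibres are the $G$-orbits.)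

The reflection in the mirror $q_k-q_l=\lambda$ replaces $(q_k,q_l)$ by $(q_l+\lambda,q_k-\lambda)$ and fixes the other $q_m$. It lies in $G$, and it sends $s=q_k-q_l-\lambda$ to $-s$.

For $n\ge2$ all mirrors are $G$-equivalent. Permutations move the pair $(k,l)$. Translation by $\mu\in\Gamma$ with $\mu_k=\lambda'$, $\mu_m=-\lambda'$ for a third index $m$, and zeros elsewhere, changes $\lambda$ by an arbitrary $\lambda'\in\Lambda$. In particular every mirror meets $V_0$, since those through $0$ do ($T_0(0)=1$). Within a mirror, the points of $V_0$ on no other mirror form the complement of a proper closed analytic subset of an affine space (the mirrors are locally finite), hence a connected set.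

**Step 2: encode $\tilde h$ in a rational closed $1$-form.** Write $\tilde h=J^\beta e^{\varphi}$ on $B$. The difference of the first-order coefficients of $-\tilde h^{-1}\mathcal H_n\tilde h$ and $-J^{-\beta}\mathcal H_nJ^\beta$ is $r^j=2\sum_ig^{ij}\partial_i\varphi$. By hypothesis and Theorem 1 the $r^j$ are polynomials in $x$. Since $(g^{ij})=(\partial x/\partial y)\big(\delta_{kl}-\frac1{n+1}\big)(\partial x/\partial y)^t$,
$$\det(g^{ij})=J^2\det\big(\delta_{kl}-\tfrac1{n+1}\big)=J^2/(n+1)=:\mathcal D(x),$$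
a nonzero polynomial in $x$. So $\partial_i\varphi=\mathsf R_i(x)$ with rational functions $\mathsf R_i$ whose poles lie in $\{\mathcal D=0\}$. Put $\omega=\sum \mathsf R_idx_i$. As $x$ is a local biholomorphism on $B$ and $x^*\omega=d\varphi$ there, $\omega$ is closed on an open set, hence closed.

The pullback $x^*\omega=\sum_k\eta_kdy_k$ is a meromorphic, closed, $G$-invariant form on $V_0$, which is connected. From $r=2(\partial x/\partial y)\big(\delta_{kl}-\frac1{n+1}\big)\eta$ we solve for $\eta$ by the adjugate of $\partial x/\partial y$ and see that $J\eta_k$ is holomorphic on $V_0$. So $x^*\omega$ is holomorphic off the mirrors.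

**Step 3: the shape of $x^*\omega$ at a mirror.** Let $p\in V_0$ lie on exactly one mirror $s=q_k-q_l-\lambda=0$. Use the coordinates $(s,y')$ on $V$ with $y'=(q_m)_{m\ne k,l}$; the $y'$ are invariant under the reflection. By Proposition 4, $J$ has a simple zero along $s=0$ near $p$, so $x^*\omega=\alpha/s$ with $\alpha$ holomorphic. Closedness says $ds\wedge\alpha=s\,d\alpha$, so the $dy'$-components of $\alpha$ are divisible by $s$. Splitting the $ds$-component into its value at $s=0$ and a multiple of $s$,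
$$x^*\omega=\rho(y')\frac{ds}s+\gamma,\qquad\gamma\text{ holomorphic}.$$
Closedness again: $d\rho\wedge ds=-s\,d\gamma$. The left side has coefficients independent of $s$ and vanishes at $s=0$, hence vanishes. So $\rho$ is constant and $d\gamma=0$.

**Step 4: determine $\rho$ from the zero-order coefficient.** The form $\theta=d\log\tilde h=\beta\,d\log J+x^*\omega$ extends meromorphically to $V_0$. The zero-order coefficient of $-\tilde h^{-1}\mathcal H_n\tilde h$, namely $\mathrm{Lap}\log\tilde h+\langle\nabla\log\tilde h,\nabla\log\tilde h\rangle-\beta(\beta-1)\mathcal V$, involves only $\theta$ and is a polynomial in $x$ on $B$. By the identity theorem this holds on $V_0$, so the coefficient is holomorphic at $p$. Near $p$, $\theta=(\beta+\rho)\frac{ds}s+\text{holomorphic}$. Since $\mathrm{Lap}\,s=0$, $\langle\nabla s,\nabla s\rangle=2$ and $\mathcal V=2s^{-2}+\text{holomorphic}$, the $s^{-2}$-coefficient is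
$$-2(\beta+\rho)+2(\beta+\rho)^2-2\beta(\beta-1)=0 .$$
This factors as $\rho(\rho+2\beta-1)=0$, so $\rho\in\{0,1-2\beta\}$.

By the connectedness in Step 1, $\rho$ is the same along each mirror. By $G$-invariance of $x^*\omega$ and $G$-equivalence of the mirrors ($s\circ g=\pm s$ up to the choice of mirror, and $ds/s$ ignores the sign) it is the same for all mirrors. If $\rho=1-2\beta$, replace $\beta$ by $1-\beta$. This leaves $\mathcal H_n$ unchanged, replaces $\varphi$ by $\varphi+(2\beta-1)\log J$, hence $\rho$ by $\rho+2\beta-1=0$; Steps 2 and 3 apply to the new data. So assume $\rho=0$.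

**Step 5: the functions $\mathsf R_i\circ x$ are holomorphic on $V_0$.** Off the mirrors $x$ is a local biholomorphism and $x^*\omega$ is holomorphic, so $\mathsf R_i\circ x$ is holomorphic there. Now let $p$ lie on exactly one mirror, with notation as in Step 3, and work in a reflection-invariant polydisc around $p$. There $x^*\omega=\gamma=d\varphi_p$ with $\varphi_p$ holomorphic. Since $x$ is invariant under the reflection, so is $d\varphi_p$. The difference of $\varphi_p$ and its reflected function is constant and vanishes at $p$, so $\varphi_p$ is even in $s$. Hence $\varphi_p$ and the $x_j$ are holomorphic functions of $(t,y')$ with $t=s^2$. The Jacobian of $(t,y')\mapsto x$ is a nonzero constant times $J/(2s)$, which is not $0$ at $p$ because the zero of $J$ is simple. So $(t,y')\mapsto x$ is a local biholomorphism, and $\varphi_p=F(x)$ with $F$ holomorphic near $x(p)$. Then $\omega=dF$ near $x(p)$ (the two agree after pullback, and $x$ is a local biholomorphism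 at nearby points off the mirror). So $\mathsf R_i$ is holomorphic at $x(p)$, and $\mathsf R_i\circ x$ at $p$.

The remaining points lie on at least two mirrors. They form a locally finite union of affine subspaces of codimension $2$, and holomorphic functions extend across such a set (Hartogs). So $\mathsf R_i\circ x$ extends to a holomorphic function on $V_0$.

**Step 6: $\omega$ is polynomial.** Write $\mathsf R_i=N/E$ with coprime polynomials $N,E$. By Step 5, $N\circ x=(\mathsf R_i\circ x)\cdot(E\circ x)$ on all of $V_0$, with holomorphic factors. By surjectivity of $x$ (Step 1), every zero of $E$ in $\mathbb C^n$ has the form $x(p)$, and there $N=0$. If $E$ were nonconstant, an irreducible factor $E_1$ of $E$ would have its zero set inside that of $N$. Hence $E_1\mid N$ by the Nullstellensatz, contradicting coprimality. So every $\mathsf R_i$ is a polynomial. A closed $1$-form with polynomial coefficients on $\mathbb C^n$ is $dp$ for a polynomial $p$. Then $d\varphi=d\,p(x)$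 on the connected set $B$, so $\varphi=p(x)+\text{const}$ and $\tilde h=c\,J^\beta e^{p(x)}$. With the replacement in Step 4 undone, this is $c\,J^\beta e^{p(x)}$ or $c\,J^{1-\beta}e^{p(x)}$. $\blacksquare$
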